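\title{A doubly exponential gap between the filling radius and the upper filling radius}

\begin{abstract}
A null-homotopic word in a finite presentation has many van Kampen diagrams. The filling radius $R(n)$ records how shallow a diagram for a word of length at most $n$ can be made, and the upper filling radius $\overline R(n)$ records how deep a diagram of minimal area can be. We construct a finite presentation with $R(n)\le Cn^2\log(n+2)$ and words $W_k$ of length $16k+12$ such that, for large $k$, every minimal-area diagram for $W_k$ has radius at least $c\,2^{2^k/3}$. Hence $\overline R(n)$ is not bounded by a single exponential $C_0^{R(n)+n}$, and neither is the Dehn function.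
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal P=\langle \mathcal A\mid\mathcal R\rangle$ be a finite presentation of a group $G$. Its Cayley 2-complex is the Cayley graph of $G$ with a 2-cell attached along every circuit labeled by a relator. An \emph{edge-circuit} is a closed edge-path $w$ in the Cayley graph, and $|w|$ is its number of edges. The labels along an edge-circuit spell a word in $\mathcal A^{\pm1}$ that represents $1$ in $G$; we call such words \emph{null-homotopic} and identify them with edge-circuits. A \emph{van Kampen diagram} for $w$ is a finite, planar, contractible 2-complex $D$ whose edges are oriented and labeled by generators so that the boundary of every 2-cell reads a relator and the boundary circuit of $D$ reads $w$. Equivalently, $D$ carries a combinatorial map to the Cayley 2-complex that takes its boundary circuit to $w$. The \emph{area} of $D$ is its number of 2-cells. The \emph{radius} $\operatorname{rad}(D)$ is the maximum, over vertices $v$ of $D$, of the distance in the 1-skeleton of $D$ from $v$ to $\partial D$.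

For a null-homotopic word $w$ let $\operatorname{Area}(w)$ be the least area of a diagram for $w$, let $R(w)$ be the least radius of a diagram for $w$, and let $\overline R(w)$ be the greatest radius among the diagrams for $w$ of area $\operatorname{Area}(w)$. The maxima over null-homotopic words of length at most $n$ are the \emph{Dehn function} $f(n)$, the \emph{filling radius} $R(n)$, and the \emph{upper filling radius} $\overline R(n)$. The function $R$ asks how shallow a filling can be if any number of cells is allowed, and $\overline R$ asks how deep a filling may have to be if it is to use as few cells as possible. Since a minimal-area diagram is a diagram, $R\le\overline R$.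

Two inequalities bound $\overline R$ from above. Let $\mu$ be the maximal length of a relator. A shortest path from a vertex of $D$ to $\partial D$ consists of distinct edges not in $\partial D$, and each such edge lies on a 2-cell. So $\operatorname{rad}(D)\le\mu\operatorname{Area}(D)$, and
\begin{equation}\label{eq:rad-area}
\overline R(n)\le\mu f(n).
\end{equation}
The second inequality is a known result, the Double Exponential Theorem, which we quote and use only in Corollary~\ref{cor:main}: there are constants $A,B>1$ depending on $\mathcal P$ with
\begin{equation}\label{eq:det}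
f(n)\le A^{B^{R(n)+n}}\qquad\text{for all } n .
\end{equation}
Together they bound $\overline R(n)$ by a double exponential of $R(n)+n$. This looks extravagant, and the problem of bounding $\overline R$ in terms of $R$ is posed in \cite{FR}. In its specific form it reads:

\medskip
\noindent\emph{Is there, for every finite presentation $\mathcal P$, a constant $C_0>1$ with $\overline R(n)\le C_0^{R(n)+n}$ for all $n\ge1$?}
\medskip

There is a counting reason to expect the answer yes. Suppose that the vertices of a diagram $D$ for a word of length $n$ have degree at most $d\ge2$. Then $D$ has at most $n(1+d+\dots+d^{\operatorname{rad}(D)})\le nd^{\operatorname{rad}(D)+1}$ vertices, and each vertex carries at most $d$ corners of 2-cells, so $\operatorname{Area}(D)\le nd^{\operatorname{rad}(D)+2}$. If diagrams of least radius could be chosen with degrees at most a fixed $d$, then $f(n)\le nd^{R(n)+2}$, and \eqref{eq:rad-area} would give the single exponential bound. More generally, the bound holds whenever $f(n)\le C_1^{R(n)+n}$ for some $C_1$. A counterexample therefore needs shallow diagrams with vertices of enormous degree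 and enormous area, and it needs a reason why saving area forces a diagram to be deep. We construct such an example. Throughout, $\log=\log_2$.

\begin{theorem}\label{thm:main}
There are a finite presentation $\mathcal P$ and constants $C,c>0$ such that:
\begin{enumerate}
\item[(a)] $R(n)\le C\,n^2\log(n+2)$ for all $n\ge1$;
\item[(b)] there are null-homotopic words $W_k$ with $|W_k|=16k+12$ such that for all large $k$ every minimal-area diagram for $W_k$ has radius at least $c\,2^{2^k/3}$.
\end{enumerate}
Hence $\overline R(n)\ge\exp(\exp(c'n))$ for some $c'>0$ and all large $n$, and no $C_0>1$ satisfies $\overline R(n)\le C_0^{R(n)+n}$ for all $n$. Indeed, for every polynomial $p$ we have $\overline R(n)>\exp(p(R(n)+n))$ for all large $n$.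
\end{theorem}

\begin{proof}[Proof of the last assertions from \textup{(a)} and \textup{(b)}]
Put $k=\lfloor (n-12)/16\rfloor>(n-28)/16$. Then $|W_k|\le n$, so for large $n$
\[
\ln\overline R(n)\ \ge\ \ln c+\tfrac{\ln2}{3}\,2^{(n-28)/16}\ \ge\ e^{c'n}
\]
with any fixed $0<c'<(\ln 2)/16$. By (a), $p(R(n)+n)$ is bounded by a polynomial in $n$, and so it is less than $e^{c'n}$ for large $n$. The case $p(\xi)=\xi\ln C_0$ excludes the single exponential bound.
\end{proof}

\begin{corollary}\label{cor:main}
For the presentation of Theorem~\ref{thm:main} there is a constant $C$ such that for all large $n$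
\[
\exp(\exp(c'n))\ \le\ \overline R(n)\ \le\ \mu f(n)\ \le\ \exp\bigl(\exp(Cn^2\log(n+2))\bigr).
\]
For every $\epsilon\in(0,\frac12)$ and all large $n$, both $\overline R(n)$ and $f(n)$ exceed $\exp\exp\bigl((R(n)+n)^{\frac12-\epsilon}\bigr)$. In particular no $C_0>1$ satisfies $f(n)\le C_0^{R(n)+n}$ for all $n$.
\end{corollary}

\begin{proof}
The chain combines Theorem~\ref{thm:main}, \eqref{eq:rad-area}, \eqref{eq:det} and the bound $R(n)+n\le Cn^2\log(n+2)$. By the same bound $(R(n)+n)^{\frac12-\epsilon}=o(n)$, while for large $n$ both $\overline R(n)$ and $f(n)\ge\mu^{-1}\exp(\exp(c'n))$ exceed $\exp(\exp(c'n/2))$. The last quantity also exceeds $C_0^{R(n)+n}$ for large $n$.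
\end{proof}

So a double exponential is the true order of magnitude of the general bound for $\overline R$ in terms of $R(n)+n$, up to the power of $R(n)+n$ in the inner exponent, and the Double Exponential Theorem cannot be improved to a single exponential either.

The two halves of Theorem~\ref{thm:main} use different tools. Part (b) comes from a trade-off: every diagram $D$ for $W_k$ satisfies $\operatorname{Area}(D)\cdot\max(1,\operatorname{rad}(D))\ge2^{2^k}$, while some diagram has area only about $2^{2\cdot2^k/3}$ (Section~\ref{sec:deep}). For part (a) we use that the radius of a filling is governed by the lengths of the words that conjugate the relators and not by the number of relators (Sections~\ref{sec:vk} and~\ref{sec:short}). A tree of abelian groups then prescribes an order in which an arbitrary null-homotopic word can be canceled with short conjugators (Sections~\ref{sec:tree}--\ref{sec:upper}).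

From Section~\ref{sec:pres} on, $C$ denotes a positive constant that depends only on the presentation and may change from line to line, and $[g,h]=ghg^{-1}h^{-1}$.

\section{Diagrams and products of conjugates}\label{sec:vk}

In this section $\mathcal P$ is arbitrary and $F$ is the free group on $\mathcal A$. Two words are \emph{freely equal} if they represent the same element of $F$. Van Kampen's lemma translates between diagrams and products of conjugates of relators. We need both directions with control on distances, so we prove them in that form.

We view a diagram $D$ inside $S^2$. A finite 2-complex embedded as a proper subset of $S^2$ is contractible if and only if it is connected and has connected complement; the complement is then an open disc, the \emph{outer face}. The boundary circuit runs once around the outer face, starting at a base vertex $o$, and $\partial D$ consists of the vertices and edges that it visits.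

\begin{lemma}\label{lem:vk1}
Let $D$ be a diagram for $w$ with base vertex $o$. Then $w=\prod_c g_cr_c^{\pm1}g_c^{-1}$ in $F$, where $c$ runs over the 2-cells of $D$ in some order, $r_c$ is the relator of $c$, and $g_c$ is the label of an edge-path in $D$ from $o$ to a vertex $v_c$ of $c$.
\end{lemma}

\begin{proof}
We induct on the area. If $D$ has no 2-cell, it is a tree and $w$ is freely trivial. Otherwise follow an arc from the interior of a 2-cell to the outer face that avoids vertices and crosses edges transversally. It shows that some edge $e$ has the outer face on one side and a 2-cell $c$ on the other. Write the boundary circuit as $\alpha e\beta$ and the boundary circuit of $c$ as $e\gamma^{-1}$. The edge $e$ occurs only once around $c$, so $\gamma$ joins the ends of $e$ without using $e$. Removing the open edge $e$ and the open cell $c$ therefore leaves a connected complex $D'$ with connected complement, which is a diagram with boundary circuit $\alpha\gamma\beta$. On the level of labels, $\alpha e\beta=\alpha(e\gamma^{-1})\alpha^{-1}\cdot\alpha\gamma\beta$ and $e\gamma^{-1}=hr_c^{\pm1}h^{-1}$, where $h$ runs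 along $\partial c$ from the initial vertex of $e$ to a vertex $v_c$ at which $r_c^{\pm1}$ can be read. Take $g_c=\alpha h$ and apply the inductive hypothesis to $D'\subset D$.
\end{proof}

\begin{lemma}\label{lem:vk2}
Suppose $w=\prod_{c=1}^{a}g_cr_c^{\pm1}g_c^{-1}$ in $F$ with relators $r_c$ and words $g_c$ of length at most $\sigma$. Then $w$ has a diagram of area at most $a$ and radius at most $\sigma+\mu$.
\end{lemma}

\begin{proof}
Attach to a vertex $o$, in cyclic order, $a$ lollipops: a segment labeled $g_c$ with a 2-cell labeled $r_c^{\pm1}$ at its end. This is a diagram for the word $\prod g_cr_c^{\pm1}g_c^{-1}$, of area $a$, and all its vertices lie within distance $\sigma+\mu$ of $o$. We freely reduce the boundary word one pair at a time, keeping $o$, creating no 2-cell, and increasing no distance to $o$. Let $\varepsilon_1$, from $p$ to $q$, and $\varepsilon_2$, from $q$ to $p'$, be consecutive oriented edges of the boundary circuit with inverse labels, where this occurrence of $q$ is not the start of the circuit. The sector at $q$ between them lies in the outer face and contains no edge. Also $\varepsilon_1\ne\varepsilon_2$,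 since the labels differ. There are four cases.

\emph{Case $p\ne p'$: fold.} Then $\varepsilon_1$ and $\varepsilon_2$ are different unoriented edges. Join $\varepsilon_1(t)$ to $\varepsilon_2^{-1}(t)$ for $0\le t<1$ by arcs $A_t$ through the outer face, close to $\varepsilon_1\varepsilon_2$, which are pairwise disjoint, vary continuously, and fill a triangle with corner $q$. Each $A_t$ is embedded; for $t=0$ this uses $p\ne p'$. The arcs shrink to $q$ as $t\to1$, and $q$ lies on no arc except possibly $A_0$, which happens when $\varepsilon_1$ or $\varepsilon_2$ is a loop. So the decomposition of $S^2$ into the arcs and the remaining points is upper semicontinuous. Moore's theorem says that the quotient of $S^2$ by an upper semicontinuous decomposition into proper continua with connected complements is again $S^2$. The image $D'$ of the diagram is connected, and its complement is the image of the outer face minus the triangle, an open disc. So $D'$ is a diagram whose boundary circuit has lost $\varepsilon_1\varepsilon_2$. It is a combinatorial quotient, so distances do not increase.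

\emph{Case $\varepsilon_2=\varepsilon_1^{-1}$: remove a hair.} Both sides of $\varepsilon_1$ lie in the connected outer face, so $\varepsilon_1$ is not a loop, by the Jordan curve theorem. The sector at $q$ is a full turn, so $q$ has degree $1$ and occurs once in the circuit. Hence $q\ne o$. Delete $q$ and the edge.

\emph{Case $p=p'\ne q$, different edges.} The simple closed curve $\varepsilon_1\varepsilon_2$ has the outer face on one side. The closed disc $K$ on the other side lies in the diagram. On the side of the outer face there is no edge at $q$, so $K$ meets the closure of the rest of the diagram only in $p$, and $q$ occurs once in the circuit. The vertices of $K$ other than $p,q$ are interior to $K$. Hence $o\notin K\setminus\{p\}$. Delete $K\setminus\{p\}$.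

\emph{Case $p=p'=q$, different edges.} Both edges are loops, and $\varepsilon_l$ bounds a closed disc $K_l$ on the side not containing the outer face. Both loops border the outer face, so neither lies inside the disc of the other, and $K_1\cap K_2=\{p\}$. Each disc meets the closure of the rest only in $p$, and $p$ is its only vertex on the outer face. Delete $(K_1\cup K_2)\setminus\{p\}$.

In the last three cases the remaining complex is connected with connected complement, so it is a diagram, possibly a point, and its boundary circuit has lost $\varepsilon_1\varepsilon_2$. The deleted part was attached at the single vertex $p$, so distances between the remaining vertices are unchanged.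

We arrive at a diagram for the reduced form of $w$. To pass to $w$ itself, insert inverse pairs, that is, attach hairs in the outer face. The new vertices lie on the boundary, and the old ones are within $\sigma+\mu$ of the boundary vertex $o$.
\end{proof}

By the two lemmas, $\operatorname{Area}(w)$ is the least number of factors in an expression of $w$ as a product of conjugates of relators and their inverses. So it depends only on the element of $F$, it is invariant under inversion and conjugation, and $\operatorname{Area}(vw)\le\operatorname{Area}(v)+\operatorname{Area}(w)$.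

A \emph{relator application} is a move $\beta c\gamma\to\beta c'\gamma$ in which $cc'^{-1}$ is a cyclic permutation of $r^{\pm1}$ for a relator $r$; then $cc'^{-1}=hr^{\pm1}h^{-1}$ in $F$ with $|h|\le\mu$. We call $\beta$ the \emph{prefix} of the move. We write $v\rightsquigarrow v'$ for a sequence of free equalities and relator applications leading from $v$ to $v'$, and its \emph{cost} is the number of relator applications. Such a sequence can be reversed, and inverting all its words gives $v^{-1}\rightsquigarrow v'^{-1}$. Since
\begin{equation}\label{eq:move}
\beta c\gamma\,(\beta c'\gamma)^{-1}=\beta\,(hr^{\pm1}h^{-1})\,\beta^{-1},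
\end{equation}
the areas of $v$ and $v'$ differ by at most the cost.

\section{The presentation}\label{sec:pres}

\subsection{What the generators are for}

We want a short word whose fillings need very many copies of one relator unless they go deep.

A first attempt fails. With the relators $x$ and $sxs^{-1}x^{-2}$, the word $s^Nxs^{-N}$ stands for $x^{2^N}$, but it is a conjugate of the relator $x$ and has area $1$. We therefore cut $x$ into commuting pieces $x_1,\dots,x_4$, each doubled by its own letter $s_i$, and take the relator $r_x=x_1x_2x_3x_4$. The word $\prod_is_i^Nx_is_i^{-N}$ stands for $r_x^{2^N}$, and the four conjugators are different.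

The shortcut is provided by a second family $y_1,\dots,y_4$ and a letter $\zeta$ with $\zeta y_i\zeta^{-1}=y_ix_i$. Conjugating $r_y=y_1y_2y_3y_4$ by $\zeta^j$ produces $r_y$ times $j$ copies of $r_x$. A single $r_y$-cell then does the work of $j$ cells $r_x$, provided that it lies at the end of a path containing $j$ letters $\zeta$.

To use the shortcut cheaply we must commute $s_i^Nx_is_i^{-N}$ with $s_j^my_js_j^{-m}$ without expanding them into exponentially many letters. Letters $a_{ij},a_{ji}$ supply a common conjugator for the two indices $i,j$. They must not serve all indices at once, for an element doubling all four indices would bring back the failure of the first attempt. Finally, letters $u_b$ with $u_bbu_b^{-1}=b^2$ make $b^N$ equal to a word of length about $\log N$. This raises the lower bound from one exponential to two, and it keeps the radius small.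

\subsection{Generators, relators, basic moves}

Let $I=\{1,2,3,4\}$. The generators are
\begin{itemize}
\item $E=\{x_i,y_i:i\in I\}$, where $x_i^{\pm1},y_i^{\pm1}$ have \emph{index} $i$;
\item $V=\{s_i:i\in I\}\cup\{a_{ij}:i\ne j\}$, with index sets $\operatorname{ind}(s_i)=\{i\}$ and $\operatorname{ind}(a_{ij})=\{i,j\}$;
\item $U=\{u_b:b\in V\}$, and one further letter $\zeta$.
\end{itemize}
Put $\nu_i(s_i)=\nu_i(a_{ij})=1$ for all $j\ne i$, and $\nu_i(b)=0$ for all other $b\in V$. Let $\Theta$ be the graph on $V$ with edges $\{s_i,a_{ij}\}$ and $\{a_{ij},a_{ji}\}$ (Figure~\ref{fig:theta}). The relators are the following, where an equation $v=v'$ stands for the relator $vv'^{-1}$.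
\begin{itemize}
\item[(R1)] $[z,z']$ for $z\ne z'$ in $E$.
\item[(R2)] $r_x=x_1x_2x_3x_4$ and $r_y=y_1y_2y_3y_4$.
\item[(R3)] $bzb^{-1}=z^{2^{\nu_i(b)}}$ for $b\in V$, $i\in\operatorname{ind}(b)$, $z\in\{x_i,y_i\}$. Thus $s_i$ doubles index $i$, and $a_{ij}$ doubles index $i$ and commutes with index $j$.
\item[(R4)] $[b,c]$ for every edge $\{b,c\}$ of $\Theta$.
\item[(R5)] $u_bbu_b^{-1}=b^2$ for $b\in V$.
\item[(R6)] $[\zeta,g]$ for $g\in\{x_1,\dots,x_4\}\cup V\cup U$, and $\zeta y_i\zeta^{-1}=y_ix_i$.
\end{itemize}
From now on $\mathcal P$ is this presentation, and $G$, $F$, $\mu$ refer to it.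

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={fill=white,inner sep=2pt}]
\node[draw] (s1) at (90:3) {$s_1$};
\node (s2) at (210:3) {$s_2$};
\node (s3) at (330:3) {$s_3$};
\node (s4) at (0,0) {$s_4$};
\draw (s1) -- node[pos=.33,draw]{$a_{12}$} node[pos=.67,draw]{$a_{21}$} (s2);
\draw (s1) -- node[pos=.33,draw]{$a_{13}$} node[pos=.67,draw]{$a_{31}$} (s3);
\draw (s1) -- node[pos=.3,draw]{$a_{14}$} node[pos=.7,draw]{$a_{41}$} (s4);
\draw (s2) -- node[pos=.33]{$a_{23}$} node[pos=.67]{$a_{32}$} (s3);
\draw (s2) -- node[pos=.3]{$a_{24}$} node[pos=.7]{$a_{42}$} (s4);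
\draw (s3) -- node[pos=.3]{$a_{34}$} node[pos=.7]{$a_{43}$} (s4);
\end{tikzpicture}
\caption{The commutation graph $\Theta$: the complete graph on $s_1,\dots,s_4$ with every edge subdivided twice. Adjacent letters commute. The boxed letters are those whose index set contains $1$; they act on $x_1,y_1$ by doubling ($s_1,a_{1j}$) or trivially ($a_{j1}$).}
\label{fig:theta}
\end{figure}

For $z\in E^{\pm1}$ of index $i$ and $N\in\mathbb Z$, the word $z^{(N)}=s_i^Nzs_i^{-N}$ is a \emph{term} of index $i$ and exponent $N$. For $N\ge0$ it equals $z^{2^N}$ in $G$. Put
\[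
X_N=\prod_{i=1}^4x_i^{(N)},\qquad Y_N=\prod_{i=1}^4y_i^{(N)}.
\]
A \emph{syllable} is a power $b^N$ with $b\in V$, $N\in\mathbb Z$, or a single letter from $E^{\pm1}\cup U^{\pm1}\cup\{\zeta^{\pm1}\}$. A \emph{syllable word} is a word written as a product of syllables. The next lemma lists the moves from which everything else is built. Their cost matters for area; the shape of the intermediate words matters for radius.

\begin{lemma}\label{lem:moves}
Let $z,z'\in E^{\pm1}$, let $i$ be the index of $z$, and let $N,N',K\in\mathbb Z$.
\begin{itemize}
\item[(T0)] $b^Nc^{N'}\rightsquigarrow c^{N'}b^N$ for $\Theta$-adjacent $b,c$, and $a_{ji}^Nz\rightsquigarrow za_{ji}^N$ for $j\ne i$.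
\item[(T1)] $z^{(N)}\rightsquigarrow a_{ij}^Nza_{ij}^{-N}$ for $j\ne i$.
\item[(T2)] $z^{(N)}z^{(N)}\rightsquigarrow z^{(N+1)}$, at cost $1$.
\item[(T3)] $z^{(N)}z'^{(N')}\rightsquigarrow z'^{(N')}z^{(N)}$; if the indices of $z,z'$ differ, \textup{(R2)} is not used.
\item[(T4)] $b^Kz^{(N)}b^{-K}\rightsquigarrow z^{(N+\nu_i(b)K)}$ for $b\in V$ with $i\in\operatorname{ind}(b)$.
\end{itemize}
Each move costs at most $C(1+|N|+|N'|+|K|)^2$, and every word to which a relator is applied consists of at most $C$ syllables with exponents at most $2+|N|+|N'|+|K|$ in absolute value.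
\end{lemma}

\begin{proof}
(T0) Move the letters one at a time. For $N,N'>0$ the words are $b^{N-l}c^{j}\,b\,c^{N'-j}b^{l-1}$; for other signs replace $b$ or $c$ by its inverse. The cost is $|NN'|$. The letter $a_{ji}$ commutes with $z$ by (R3), and the words are $a_{ji}^{N-l}za_{ji}^{l}$.

(T1) Write $s=s_i$ and $b=a_{ij}$; they commute. For $N\ge0$ pass through the words $s^{N-l}b^lzb^{-l}s^{-(N-l)}$, $l=0,\dots,N$. To get from $l$ to $l+1$, commute one $s$ past $b^l$ on each side and apply $szs^{-1}\to z^2\to bzb^{-1}$. The total cost is $\sum_{l<N}(2l+2)=N(N+1)$. For $N=-m<0$ use (T0) and the positive case in reverse: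
\[
s^{-m}zs^m=b^{-m}(b^ms^{-m}zs^mb^{-m})b^m\rightsquigarrow b^{-m}s^{-m}(b^mzb^{-m})s^mb^m\rightsquigarrow b^{-m}s^{-m}(s^mzs^{-m})s^mb^m=b^{-m}zb^m .
\]

(T2) Freely $z^{(N)}z^{(N)}=s_i^Nzzs_i^{-N}$; apply $zz\to s_izs_i^{-1}$.

(T3) Let $z'$ have index $j\ne i$ and put $P=a_{ij}^Na_{ji}^{N'}$. By (T1) and (T0),
\[
z^{(N)}\rightsquigarrow a_{ij}^Nza_{ij}^{-N}\rightsquigarrow PzP^{-1},\qquad
z'^{(N')}\rightsquigarrow a_{ji}^{N'}z'a_{ji}^{-N'}\rightsquigarrow a_{ji}^{N'}a_{ij}^{N}z'a_{ij}^{-N}a_{ji}^{-N'}\rightsquigarrow Pz'P^{-1}.
\]
So both products in (T3) can be rewritten, to $Pzz'P^{-1}$ and $Pz'zP^{-1}$, and these differ by one application of (R1). Now let $z'$ have index $i$ and put $d=N'-N$. Freely $z^{(N)}z'^{(N')}=s_i^N(zz'^{(d)})s_i^{-N}$ and $z'^{(N')}z^{(N)}=s_i^N(z'^{(d)}z)s_i^{-N}$. By (R1) and (R2), a bounded number of applications replaces $z$ by a product of three letters of the other three indices, for instance $x_1\rightsquigarrow x_4^{-1}x_3^{-1}x_2^{-1}$. These are terms of exponent $0$; move them past $z'^{(d)}$ by the first case and replace them by $z$ again.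

(T4) For $b=s_i$ this is a free equality. For $b=a_{ij}$, (T0) and (T1) give $a_{ij}^Ks_i^Nzs_i^{-N}a_{ij}^{-K}\rightsquigarrow s_i^Na_{ij}^Kza_{ij}^{-K}s_i^{-N}\rightsquigarrow s_i^{N}s_i^Kzs_i^{-K}s_i^{-N}$. For $b=a_{ji}$, where $\nu_i(b)=0$, replace $z^{(N)}$ by $a_{ij}^Nza_{ij}^{-N}$, move $a_{ji}^K$ past $a_{ij}^N$, $z$ and $a_{ij}^{-N}$ by (T0), cancel it, and return by (T1).

Each of (T3), (T4) is a bounded number of moves (T0), (T1) inside words with a bounded number of syllables, which gives the last assertion.
\end{proof}

\subsection{Normal forms and the groups $Q$ and $\widehat Q$}\label{sub:raag}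

We recall three standard facts.

\emph{Trees of groups.} Let a tree be given with groups attached to its vertices and edges and with injections of each edge group into the groups of its two ends. The \emph{tree product} is the free product of the vertex groups modulo identifying the two images of each edge group. The normal form theorem \cite[I.5.2, Theorem 11]{Serre} gives:
\begin{itemize}
\item[(NF)] The vertex groups embed in the tree product. If $z_0,z_1,\dots,z_m=z_0$ is a closed edge-path with $m\ge1$, $g_l$ lies in the group of $z_l$, and $g_0g_1\cdots g_m=1$, then for some $0<l<m$ we have $z_{l-1}=z_{l+1}$ and $g_l$ lies in the image of the group of the edge $\{z_{l-1},z_l\}$.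
\end{itemize}

\emph{Britton's lemma} for $BS_b=\langle b,u\mid ubu^{-1}=b^2\rangle$, $u=u_b$: the element $b$ has infinite order, and a word that contains $u^{\pm1}$ and represents an element of $\langle b\rangle$ contains, after neighboring powers of $b$ are merged, a \emph{pinch} $ub^Nu^{-1}$ or $u^{-1}b^{2N}u$ with $N\in\mathbb Z$.

\emph{Right-angled Artin groups.} Let $Q=\langle V\mid\text{(R4)}\rangle$. A word $b_1^{N_1}\cdots b_l^{N_l}$ with $b_m\in V$, $N_m\ne0$ is \emph{reduced} if there are no $m<m'$ such that $b_m=b_{m'}$ and this letter is $\Theta$-adjacent to all $b_{m''}$ with $m<m''<m'$. A \emph{shuffle} exchanges two neighboring syllables with $\Theta$-adjacent letters. By \cite{Green,HM}, every word in $V$-syllables can be brought to reduced form by shuffles, merges $b^Nb^{M}\to b^{N+M}$ and deletions of $b^0$, and two reduced words for the same element of $Q$ differ by shuffles. So all reduced words for $p\in Q$ consist of the same syllables; let $\|p\|$ be their number. A word for $p$ that is not reduced can be shortened by shuffles and a merge or by a deletion, so the reduced words for $p$ are exactly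 the words with $\|p\|$ syllables. In particular shuffles preserve reducedness.

Let $\widehat Q=\langle V\cup U\mid\text{(R4), (R5)}\rangle$. It is the tree product of the star with center group $Q$, leaf groups $BS_b$ and edge groups $\langle b\rangle\cong\mathbb Z$, so $Q\le\widehat Q$ by (NF). Each $\nu_i$ extends to a homomorphism $Q\to\mathbb Z$. Put
\[
V_i=\{b\in V:i\in\operatorname{ind}(b)\},\qquad H_i=\langle V_i\rangle\le Q .
\]
Reducing a word introduces no new letter, so reduced words for elements of $H_i$ use only letters of $V_i$.

The requirement that no conjugator serves all indices takes the following form. Let $\operatorname{Last}(p)$ be the set of letters of last syllables of reduced words for $p$. A letter $b$ lies in $\operatorname{Last}(p)$ if and only if in some reduced word for $p$ a $b$-syllable is followed only by letters adjacent to $b$. This property survives shuffles, so it then holds in every reduced word for $p$. Put $J(p)=\bigcup_{c\in\operatorname{Last}(p)}\operatorname{ind}(c)$, so that $J(1)=\emptyset$, and $i\in J(p)$ if and only if $\operatorname{Last}(p)$ meets $V_i$.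

\begin{lemma}\label{lem:last}
Let $p\in Q$.
\begin{enumerate}
\item[(i)] If $p\ne1$, there is $b\in\operatorname{Last}(p)$ with $\operatorname{ind}(b)=J(p)$. In particular $|J(p)|\le2$.
\item[(ii)] If $i\notin J(p)$, then $\|ph\|=\|p\|+\|h\|$ for all $h\in H_i$. So $p$ is the unique element of $pH_i$ with the fewest syllables.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $b\ne c$ lie in $\operatorname{Last}(p)$ and fix a reduced word. Of the two syllables given by the criterion above, the earlier is followed by the later, so $b$ and $c$ are adjacent. Thus $\operatorname{Last}(p)$ is a clique of $\Theta$, and since $\Theta$ has no triangle it is a vertex or an edge. On the edges $\{s_i,a_{ij}\}$ and $\{a_{ij},a_{ji}\}$ the union of the index sets is $\operatorname{ind}(a_{ij})$.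

(ii) Let $\hat p,\hat h$ be reduced words for $p,h$. If $\hat p\hat h$ is not reduced, the offending pair $m<m'$ has $m$ in $\hat p$ and $m'$ in $\hat h$. Then $b_m=b_{m'}\in V_i$, and $b_m$ is adjacent to all later letters of $\hat p$, so $b_m\in\operatorname{Last}(p)\cap V_i$, contrary to $i\notin J(p)$.
\end{proof}

\section{Minimal-area diagrams are deep}\label{sec:deep}

Let $N=2^k$ and
\[
W_k=\prod_{i=1}^4\bigl(u_{s_i}^ks_iu_{s_i}^{-k}\bigr)\,x_i\,\bigl(u_{s_i}^ks_i^{-1}u_{s_i}^{-k}\bigr),\qquad |W_k|=4(4k+3)=16k+12 .
\]
The move $ub^{\pm2^l}u^{-1}\rightsquigarrow b^{\pm2^{l+1}}$, $u=u_b$, costs $2^l$, so $u^kb^{\pm1}u^{-k}\rightsquigarrow b^{\pm N}$ costs $N-1$, and $W_k\rightsquigarrow X_N$ at cost $8(N-1)$.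

\subsection{The shortcut}

The direct way to fill $Y_m$, $m\ge0$, is the \emph{doubling scheme}. Four moves (T2) in reverse split each $y_i^{(m)}$ into $y_i^{(m-1)}y_i^{(m-1)}$, and $3+2+1=6$ moves (T3) between different indices sort the result, so $Y_m\rightsquigarrow Y_{m-1}Y_{m-1}$ at cost at most $C(m+1)^2$. At the end $Y_0=r_y$ is deleted. The total cost $\alpha_m$ satisfies $\alpha_0=1$ and $2\alpha_{m-1}\le\alpha_m\le2\alpha_{m-1}+C(m+1)^2$, so
\[
2^m\le\alpha_m\le2^m\Bigl(1+C\sum_{l\ge1}(l+1)^22^{-l}\Bigr)\le C2^m .
\]
The scheme uses $r_y$ exactly $2^m$ times. With $x$ in place of $y$ it fills $X_m$ at the same cost $\alpha_m$.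

\begin{example}\label{ex:shortcut}
We fill $X_{m+2}$ more cheaply. Write $s,x,y$ for $s_i,x_i,y_i$. Then
\[
\zeta^4s^mys^{-m}\zeta^{-4}\rightsquigarrow s^m\zeta^4y\zeta^{-4}s^{-m}\rightsquigarrow s^myx^4s^{-m}\rightsquigarrow s^my\,s^2xs^{-2}s^{-m}=y^{(m)}x^{(m+2)} .
\]
The first step costs $8m$. In the second, $\zeta^4y\to\zeta^3yx\zeta\to\zeta^2yx\zeta x\zeta\to\zeta^2yx^2\zeta^2\to\cdots\to yx^4\zeta^4$ costs $1+2+3+4=10$. In the third, $xx\,xx\rightsquigarrow sxs^{-1}sxs^{-1}=sxxs^{-1}\to s^2xs^{-2}$ costs $3$. Multiplying over $i$ and sorting by six moves (T3) gives $\zeta^4Y_m\zeta^{-4}\rightsquigarrow Y_mX_{m+2}$ at cost at most $C(m+1)^2$. So $X_{m+2}\rightsquigarrow Y_m^{-1}\cdot\zeta^4Y_m\zeta^{-4}$, and $X_{m+2}$ is filled at cost $2\alpha_m+C(m+1)^2$, against $\alpha_{m+2}\ge4\alpha_m$ for the doubling scheme. The bookkeeping behind the saving is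
\[
2^m(r_y+4r_x)-2^mr_y=2^{m+2}r_x :
\]
the $2^m$ cells $r_y$ conjugated by $\zeta^4$ each count as $r_y$ plus four copies of $r_x$. The price is that they lie four $\zeta$-edges away from a boundary that contains no $\zeta$. With $\zeta^2$ in place of $\zeta^4$ there is no saving in the number of (R2)-cells.
\end{example}

With $\zeta^T$, $T=2^{N-m}$, the cost is about $2^m+T^2$, and the two summands balance at $m=2N/3$.

\begin{proposition}\label{prop:area}
$W_k$ is null-homotopic and $\operatorname{Area}(W_k)\le C\,2^{2N/3}$, where $N=2^k$.
\end{proposition}

\begin{proof}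
Let $m=\lceil2N/3\rceil$ and $T=2^{N-m}\le2^{N/3}$. For each $i$,
\[
\zeta^Ty_i^{(m)}\zeta^{-T}\rightsquigarrow s_i^m\zeta^Ty_i\zeta^{-T}s_i^{-m}\rightsquigarrow s_i^my_ix_i^Ts_i^{-m}\rightsquigarrow s_i^my_ix_i^{(N-m)}s_i^{-m}=y_i^{(m)}x_i^{(N)} .
\]
The first step costs $2Tm$. The second passes through $\zeta^{T-l}y_ix_i^l\zeta^l$, and going from $l$ to $l+1$ costs $1+l$, in total $T(T+1)/2\le T^2$. The third consists of $T-1$ moves (T2), since each lowers the number of terms by one. Six moves (T3) take $\prod_iy_i^{(m)}x_i^{(N)}$ to $Y_mX_N$. Thus $\zeta^TY_m\zeta^{-T}\rightsquigarrow Y_mX_N$ at cost at most $C(NT+T^2+N^2)$, and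
\[
\operatorname{Area}(X_N)\le\operatorname{Area}(Y_m^{-1})+\operatorname{Area}(Y_mX_N)\le2\alpha_m+C(NT+T^2+N^2)\le C2^{2N/3}.
\]
Adding $8(N-1)$ gives the bound for $W_k$.
\end{proof}

\subsection{Charge}

We now show that the bookkeeping of Example~\ref{ex:shortcut} binds every diagram. The plan is to map $F$ to a group in which all relators except (R2) die, while the conjugates of $r_x$ and $r_y$ by elements of $\widehat Q$ become independent elements of an abelian normal subgroup. That subgroup must contain a copy of $x_i$ and $y_i$ for each conjugator $q\in\widehat Q$, subject to the scaling (R3) under $H_i$. This is an induced module.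

Let $\Lambda=\mathbb Z[\frac12]x\oplus\mathbb Z[\frac12]y$, let $h\in H_i$ act on $\Lambda$ as the scalar $2^{\nu_i(h)}$, and put
\[
M_i=\mathbb Z[\widehat Q]\otimes_{\mathbb Z[H_i]}\Lambda,\qquad\lambda_i[q]=q\otimes\lambda,\qquad M=\bigoplus_{i\in I}M_i .
\]
Thus $\lambda_i[qh]=2^{\nu_i(h)}\lambda_i[q]$ for $h\in H_i$. Since $\mathbb Z[\widehat Q]$ is a free right $\mathbb Z[H_i]$-module on coset representatives, $M_i$ is the direct sum, over the cosets $qH_i$, of the \emph{lines} $M_i(q)=\{\lambda_i[q]:\lambda\in\Lambda\}$. The line $M_i(q)$ depends only on $qH_i$, and $\lambda\mapsto\lambda_i[q]$ is an isomorphism $\Lambda\to M_i(q)$. The group $\widehat Q$ acts on $M$ by $g\cdot\lambda_i[q]=\lambda_i[gq]$. Let $\theta$ be the $\mathbb Z[\frac12]$-linear automorphism of $\Lambda$ with $\theta(x)=x$, $\theta(y)=y+x$, and let $\zeta$ act by $\lambda_i[q]\mapsto\theta(\lambda)_i[q]$. The two actions commute, so $\widehat Q\times\langle\zeta\rangle$ acts on $M$. Put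
\[
\rho_x^q=\sum_ix_i[q],\qquad\rho_y^q=\sum_iy_i[q],\qquad\text{so that}\qquad\zeta^j\rho_x^q=\rho_x^q,\quad\zeta^j\rho_y^q=\rho_y^q+j\rho_x^q .
\]

\begin{lemma}\label{lem:indep}
The elements $\rho_x^q,\rho_y^q$, $q\in\widehat Q$, are $\mathbb Z$-linearly independent in $M$.
\end{lemma}

\begin{proof}
The splitting of $\Lambda$ splits $M$ into an $x$-part and a $y$-part, and the two parts are interchanged by the symmetry $x\leftrightarrow y$, so it suffices to exclude a nontrivial finite relation $\sum c_q\rho_x^q=0$. A line determines a coset $qH_i$ and hence the coset $qQ$, so we may assume that the support lies in one coset $gQ$. Choose $p\in Q$ with $c_{gp}\ne0$ and $\|p\|$ maximal, and choose $i\notin J(p)$, which is possible as $|J(p)|\le2$. If $gp'$ is in the support and $p'H_i=pH_i$, $p'\ne p$, then $\|p'\|>\|p\|$ by Lemma~\ref{lem:last}(ii), which contradicts maximality. So the component of the sum in the line $M_i(gp)$ is $c_{gp}x_i[gp]\ne0$.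
\end{proof}

If some $t\in\bigcap_iH_i$ had $\nu_i(t)=1$ for all $i$, then $\rho_x^t=2\rho_x^1$ and the lemma would fail. Lemma~\ref{lem:last} rules this out.

\begin{proposition}\label{prop:tradeoff}
Every diagram $D$ for $W_k$ satisfies $\operatorname{Area}(D)\cdot\max(1,\operatorname{rad}(D))\ge2^N$, where $N=2^k$.
\end{proposition}

\begin{proof}
Define $\Psi:F\to M\rtimes(\widehat Q\times\langle\zeta\rangle)$ by $x_i\mapsto x_i[1]$, $y_i\mapsto y_i[1]$, and by sending the other generators to themselves. The relators (R1) die because $M$ is abelian, and (R4), (R5) hold in $\widehat Q$. For (R3), $bx_i[1]b^{-1}=x_i[b]=2^{\nu_i(b)}x_i[1]$ because $b\in H_i$, and the same holds for $y_i$. The relators (R6) hold by the definition of $\theta$. Finally $\Psi(r_x)=\rho_x^1$, $\Psi(r_y)=\rho_y^1$, and, since $u_{s_i}^ks_iu_{s_i}^{-k}=s_i^N$ in $\widehat Q$,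
\[
\Psi(W_k)=\sum_ix_i[s_i^N]=2^N\rho_x^1 .
\]
Write $W_k=\prod_cg_cr_c^{\pm1}g_c^{-1}$ as in Lemma~\ref{lem:vk1}, and let $q_c\zeta^{j_c}$ be the image of $g_c$ in $\widehat Q\times\langle\zeta\rangle$. As $M$ is abelian, conjugation by $\Psi(g_c)$ acts on $M$ as $q_c\zeta^{j_c}$. Hence
\[
2^N\rho_x^1=\sum_{c:\,r_c=r_x}\pm\rho_x^{q_c}+\sum_{c:\,r_c=r_y}\pm\bigl(\rho_y^{q_c}+j_c\rho_x^{q_c}\bigr).
\]
By Lemma~\ref{lem:indep} there is a homomorphism, the \emph{charge}, from the span of the $\rho$'s to $\mathbb Z$ with $\rho_x^q\mapsto1$ and $\rho_y^q\mapsto0$ for all $q$. Applying it gives $2^N\le\operatorname{Area}(D)\cdot\max(1,\max_c|j_c|)$.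

Every relator has $\zeta$-exponent sum $0$ and $D$ is simply connected, so each vertex of $D$ has a well-defined \emph{height}, the $\zeta$-exponent sum of any path to it from $o$. The height changes by at most $1$ along an edge. It vanishes on $\partial D$ because $W_k$ contains no $\zeta$, and it equals $j_c$ at $v_c$. So $v_c$ has distance at least $|j_c|$ from $\partial D$, and $|j_c|\le\operatorname{rad}(D)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(b)}]
For a minimal-area diagram $D$, Propositions~\ref{prop:area} and~\ref{prop:tradeoff} give $\max(1,\operatorname{rad}(D))\ge C^{-1}2^{N/3}$ with $N=2^k$. For large $k$ the right side exceeds $1$.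
\end{proof}

\section{Rewriting behind short prefixes}\label{sec:short}

In Lemma~\ref{lem:vk2} the number of factors does not enter the bound on the radius. For real $\sigma\ge0$ let $\mathcal N_\sigma\le F$ be the subgroup generated by all $gr^{\pm1}g^{-1}$ with $r$ a relator and $|g|\le\sigma$. Then
\begin{equation}\label{eq:radN}
w\in\mathcal N_\sigma\quad\Longrightarrow\quad R(w)\le\sigma+\mu .
\end{equation}
Write $v\approx_\sigma v'$ if $vv'^{-1}\in\mathcal N_\sigma$. This is an equivalence relation, it is preserved by right multiplication and by increasing $\sigma$, and it implies $v=v'$ in $G$. Transitivity holds with the same $\sigma$, so a chain of $\approx_\sigma$ of any length costs nothing more. By \eqref{eq:move} only the prefixes of a rewriting matter. They may be exponentially long words such as $s_i^N$, so we need to know when a long word may be treated as a short one. Call a word $\alpha$ \emph{$\sigma$-short} if $\alpha\approx_\sigma\alpha'$ for some word $\alpha'$ with $|\alpha'|\le\sigma$. A word of length at most $\sigma$ is $\sigma$-short.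

\begin{lemma}\label{lem:short}
\begin{enumerate}
\item[(i)] If $\alpha$ is $\sigma$-short, then $\alpha\mathcal N_\tau\alpha^{-1}\subset\mathcal N_{\sigma+\tau}$; so $v\approx_\tau v'$ implies $\alpha v\beta\approx_{\sigma+\tau}\alpha v'\beta$.
\item[(ii)] If $\alpha_l$ is $\sigma_l$-short for $l=1,2$, then $\alpha_1\alpha_2$ is $(\sigma_1+\sigma_2)$-short.
\item[(iii)] If $\alpha$ is $\sigma$-short, then $\alpha^{-1}$ is $2\sigma$-short.
\item[(iv)] If $\alpha$ is $\sigma$-short and $\alpha\approx_\tau\beta$, then $\alpha^{-1}\approx_{\tau+2\sigma}\beta^{-1}$.
\end{enumerate}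
\end{lemma}

\begin{proof}
Write $\alpha=\eta\alpha'$ with $\eta\in\mathcal N_\sigma$, $|\alpha'|\le\sigma$. (i) $\alpha\mathcal N_\tau\alpha^{-1}=\eta(\alpha'\mathcal N_\tau\alpha'^{-1})\eta^{-1}\subset\mathcal N_{\sigma+\tau}$, and $\alpha v\beta(\alpha v'\beta)^{-1}=\alpha(vv'^{-1})\alpha^{-1}$. (ii) $\alpha_1\alpha_2\approx_{\sigma_1+\sigma_2}\alpha_1\alpha_2'\approx_{\sigma_1}\alpha_1'\alpha_2'$. (iii) $\alpha^{-1}(\alpha'^{-1})^{-1}=\alpha'^{-1}\eta^{-1}\alpha'\in\mathcal N_{2\sigma}$. (iv) $\alpha^{-1}\beta=\alpha^{-1}(\beta\alpha^{-1})\alpha\in\alpha^{-1}\mathcal N_\tau\alpha$; use (iii) and (i).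
\end{proof}

Put $\ell(L)=1+\log(1+L)$ for $L\ge0$. The \emph{weight} of the syllable $b^N$ is $\ell(|N|)$, the weight of a letter of $E^{\pm1}\cup U^{\pm1}\cup\{\zeta^{\pm1}\}$ is $1$, and the weight $\operatorname{wt}$ of a syllable word is the sum over its syllables. A word of length $n$, cut into letters, has weight at most $2n$. A term of exponent $N$ has weight at most $3\ell(|N|)$. Inversion preserves weight, and a prefix of a syllable word, even one ending inside a syllable, is a syllable word of no larger weight.

\begin{lemma}\label{lem:weight}
With $\kappa=2(\mu+3)$, every syllable word $\alpha$ is $\kappa\operatorname{wt}(\alpha)$-short.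
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:short}(ii),(iii) it suffices to show that $b^N$ is $(\mu+3)\ell(N)$-short for $N\ge0$. We count up to $N$ in binary. Let $u=u_b$, let $b[0]$ be the empty word, and let $b[N]=u\,b[\lfloor N/2\rfloor]\,u^{-1}b^{N\bmod2}$ for $N\ge1$; for instance $b[5]=uu(uu^{-1}b)u^{-1}u^{-1}b$. Each binary digit contributes at most three letters, so $|b[N]|\le3\ell(N)$. Put $\sigma_N=\mu+2+3\log(1+N)$. We claim $b[N]\,b\approx_{\sigma_N}b[N+1]$. For even $N$ this is a free equality. For $N=2K+1$ we have $\log(1+N)=\ell(K)$ and
\[
b[N]\,b=u\,b[K]u^{-1}\,bb\to u\,b[K]u^{-1}\,ubu^{-1}=u\,b[K]\,b\,u^{-1}\approx_{\sigma_K+1}u\,b[K+1]u^{-1}=b[N+1],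
\]
by induction and Lemma~\ref{lem:short}(i). The relator application has a prefix of length $|b[K]|+2$, so it is an $\approx$ of radius $3\ell(K)+2+\mu=\sigma_N$, and $\sigma_K+1\le\sigma_N$. This proves the claim. Multiplying on the right by powers of $b$ gives $b^N=b[0]b^N\approx_{\sigma_N}b[1]b^{N-1}\approx_{\sigma_N}\dots\approx_{\sigma_N}b[N]$. Both $\sigma_N$ and $|b[N]|$ are at most $(\mu+3)\ell(N)$.
\end{proof}

This is where (R5) is used for every $b\in V$. Combining \eqref{eq:move} with Lemmas~\ref{lem:short}(i) and~\ref{lem:weight} gives the tool of the rest of the paper.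

\begin{lemma}[Rewriting principle]\label{lem:principle}
If $v\rightsquigarrow v'$ and every relator is applied to a syllable word of weight at most $\omega$, then $v\approx_{\kappa\omega+\mu}v'$. If $v\approx_\tau v'$ and $\alpha$ is a syllable word of weight at most $\omega$, then $\alpha v\beta\approx_{\kappa\omega+\tau}\alpha v'\beta$.
\end{lemma}

\begin{lemma}\label{lem:moves-radius}
\begin{enumerate}
\item[(i)] The moves \textup{(T0)--(T4)} hold as $\approx_\sigma$ with $\sigma=C\ell(|N|+|N'|+|K|)$.
\item[(ii)] For $N\ge0$ the words $X_N$ and $Y_N$ lie in $\mathcal N_{C\ell(N)}$.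
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:moves} the words involved have weight at most $C\ell(|N|+|N'|+|K|)$. (ii) One step $X_N\rightsquigarrow X_{N-1}X_{N-1}$ of the doubling scheme passes through words of weight at most $C\ell(N)$, so $X_N\approx_{\sigma_N}X_{N-1}X_{N-1}$ with $\sigma_N=C\ell(N)$ and $C$ independent of $N$. The word $X_0$ is a relator, and if $X_{N-1}\in\mathcal N_{\sigma_{N-1}}\subset\mathcal N_{\sigma_N}$, then $X_N\in\mathcal N_{\sigma_N}$ because $\mathcal N_{\sigma_N}$ is a group. Replace $x$ by $y$ for $Y_N$.
\end{proof}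

\begin{example}\label{ex:Wshallow}
The words $W_k$ have shallow diagrams: $R(W_k)\le C(k+1)$. Indeed, the rewriting $u^kbu^{-k}\rightsquigarrow b^{2^k}$ passes through the words $u^{k-l-1}\,b^{2j}ub^{2^l-j}u^{-1}\,u^{-(k-l-1)}$, of weight at most $C(k+1)$. So $W_k\approx_{C(k+1)}X_N$ with $N=2^k$, and $X_N\in\mathcal N_{C(k+1)}$ by Lemma~\ref{lem:moves-radius}(ii); apply \eqref{eq:radN}. By Proposition~\ref{prop:tradeoff} such a diagram has area at least $2^{2^k}/(C(k+1))$, so by the count in Section~\ref{sec:intro} its vertex degrees grow without bound as $k\to\infty$.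
\end{example}

Part (a) of the theorem concerns all null-homotopic words. The first step is to handle the conjugating words. A word of length $n$ in $V^{\pm1}\cup U^{\pm1}$ may represent an element of $Q$ with exponents of size exponential in $n$, but its weight stays linear.

\begin{lemma}\label{lem:Qhat}
Let $v$ be a word of length at most $n$ in $V^{\pm1}\cup U^{\pm1}$ that represents an element $p\in Q$ in $\widehat Q$, and let $\hat p$ be any reduced word for $p$. Then $\operatorname{wt}(\hat p)\le2n$ and $v\approx_{C(n+1)}\hat p$.
\end{lemma}

\begin{proof}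
Cut into letters, $v$ has weight at most $2n$. We rewrite it by two kinds of procedures, made of moves that do not increase the weight.

(A) A word in $V$-syllables is brought to any reduced word for the same element by shuffles, merges and deletions. A merge does not increase weight since $1+|N+M|\le(1+|N|)(1+|M|)$. In particular a word that represents an element of $\langle b\rangle$ becomes a power of $b$ or the empty word.

(B) A word in $u^{\pm1}=u_b^{\pm1}$ and powers of $b$ that represents an element of $\langle b\rangle$ in $BS_b$ is brought to a power of $b$ by merges and by resolving pinches, $ub^Nu^{-1}\rightsquigarrow b^{2N}$ and $u^{-1}b^{2N}u\rightsquigarrow b^N$. By Britton's lemma a pinch is available as long as a letter $u^{\pm1}$ is left; for $N=0$ it is a free cancellation. The weight does not increase, since $\ell(2|N|)\le\ell(|N|)+1$ and two letters $u^{\pm1}$ disappear.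

Merges and deletions are free equalities. A shuffle is the move (T0), and the pinches pass through $b^{2j}ub^{N-j}u^{-1}$ and $b^ju^{-1}b^{2N-2j}u$, with $j$ between $0$ and $N$. In each case a subword is temporarily replaced by at most five syllables, each of weight at most that of the subword. So all words that occur have weight at most $12n$.

Write $v=q_0g_1q_1\cdots g_kq_k$, where the $q_l$ are words in $V$-syllables and $g_l$ is a word in $u_{b_l}^{\pm1}$ and powers of $b_l$; at the start the $g_l$ are the single letters from $U^{\pm1}$. If $k\ge1$, apply (NF) to $(p^{-1}q_0)g_1q_1\cdots g_kq_k=1$ along the path in the star that alternates between the center and the leaves $b_1,\dots,b_k$. Either some $g_l$ lies in $\langle b_l\rangle$, or for some $0<l<k$ we have $b_l=b_{l+1}$ and $q_l\in\langle b_l\rangle$. In the first case replace $g_l$ by a power of $b_l$ by (B) and unite it with $q_{l-1},q_l$. In the second replace $q_l$ by a power of $b_l$ by (A) and unite it with $g_l,g_{l+1}$. Either way $k$ drops by one. At $k=0$ the word represents $p$ in $Q$, and (A) leads to $\hat p$. Lemma~\ref{lem:principle} finishes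 the proof.
\end{proof}

\section{A tree of abelian groups}\label{sec:tree}

Once the letters $\zeta$ are removed, a null-homotopic word becomes a product of conjugates $qz^{(N)}q^{-1}$ with $q\in\widehat Q$. Conjugates with the same $q$ commute by (T3), and by (T4) a conjugate of index $i$ at $q$ equals one at $qh$ for every $h\in H_i$. So these conjugates live in abelian groups, one for each $q$, glued along the lines of Section~\ref{sec:deep}. To cancel a trivial product step by step we need to know the gluing pattern. It is a tree.

For $q\in\widehat Q$ let
\[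
\Gamma_q=\Bigl(\bigoplus_{i\in I}M_i(q)\Bigr)\Big/\bigl(\mathbb Z\rho_x^q+\mathbb Z\rho_y^q\bigr).
\]
Let $\Gamma$ be the free product of all $\Gamma_q$ modulo identifying, whenever $qH_i=q'H_i$, the images of the line $M_i(q)=M_i(q')$ in $\Gamma_q$ and in $\Gamma_{q'}$. The action of $g\in\widehat Q$ on $M$ induces maps $\Gamma_q\to\Gamma_{gq}$, and $\zeta$ preserves each $\mathbb Z\rho_x^q+\mathbb Z\rho_y^q$ and each line. So $\widehat Q\times\langle\zeta\rangle$ acts on $\Gamma$. Sending $x_i,y_i$ to the classes of $x_i[1],y_i[1]$ in $\Gamma_1$ and the other generators to themselves defines a homomorphism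
\[
\Phi:G\to\Gamma\rtimes(\widehat Q\times\langle\zeta\rangle).
\]
Indeed (R1) and (R2) hold in $\Gamma_1$, (R4) and (R5) hold in $\widehat Q$, and (R6) holds by the definition of $\theta$. For (R3), conjugation by $b$ takes $x_i[1]\in\Gamma_1$ to $x_i[b]\in\Gamma_b$, and $x_i[b]=2^{\nu_i(b)}x_i[1]$ in the line $M_i(b)=M_i(1)$, whose images in $\Gamma_b$ and $\Gamma_1$ are identified; the same holds for $y_i$.

\subsection*{The tree $\mathcal T$}
Choose a set $\mathcal G\ni1$ of representatives of the cosets $\widehat Q/Q$. The vertex set of $\mathcal T$ is $\widehat Q$, the group at $q$ is $\Gamma_q$, the root is $1$, and every other vertex is joined to a \emph{parent} as follows.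
\begin{itemize}
\item The parent of $g\in\mathcal G\setminus\{1\}$ is the root. The edge group is trivial, and we put $J=\emptyset$ for this edge.
\item For $1\ne p\in Q$ fix $b\in\operatorname{Last}(p)$ with $\operatorname{ind}(b)=J(p)$ as in Lemma~\ref{lem:last}(i), and write $p=\pi(p)b^K$, where $b^K$ is the last syllable of a reduced word for $p$ ending in $b$. The parent of $gp$, $g\in\mathcal G$, is $g\pi(p)$, and the edge group is $\bigoplus_{k\in J}M_k(gp)$ with $J=J(p)$.
\end{itemize}
For $k\in J(p)$ we have $b\in V_k$, so $M_k(gp)=M_k(g\pi(p))$, and the edge group maps to both vertex groups. These maps are injective, because $|J|\le2$ while a nonzero element of $\mathbb Z\rho_x^q+\mathbb Z\rho_y^q$ has nonzero components in all four lines. Since $\|\pi(p)\|=\|p\|-1$, the graph $\mathcal T$ is a tree and $gp$ has distance at most $\|p\|+1$ from the root.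

\begin{example}
Let $p=s_1a_{12}=a_{12}s_1$. Then $\operatorname{Last}(p)=\{s_1,a_{12}\}$, $J(p)=\{1,2\}$, and the rule strips $a_{12}$. The parent of $p$ is $s_1$, and the edge identifies the lines $M_1$ and $M_2$. The parent of $s_1$ is $1$, and that edge identifies only $M_1$. Had we stripped $s_1$ from $p$, the parent would be $a_{12}$, which does not share the line $M_2(p)=M_2(s_1)$, because $s_1\notin H_2$.
\end{example}

\begin{lemma}\label{lem:tree}
$\Gamma$ is the tree product of this tree of groups. In particular each $\Gamma_q$ embeds in $\Gamma$.
\end{lemma}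

\begin{proof}
Both groups are quotients of the free product of the $\Gamma_q$. An edge group is generated by lines, so the relations of the tree product are the identifications of the lines $M_k$, $k\in J$, along the edges, and these are among the relations of $\Gamma$. Conversely, fix $i$ and a coset $gpH_i$ with $g\in\mathcal G$, $p\in Q$. The vertices that share its line are the $gp'$ with $p'\in pH_i$. If $i\in J(p')$, the letter $b$ chosen for $p'$ lies in $V_i$, so the parent $g\pi(p')$ is in the same coset and the edge identifies the line. If $i\notin J(p')$, then $p'$ is the unique element of $pH_i$ with the fewest syllables, by Lemma~\ref{lem:last}(ii). Passing to parents lowers $\|p'\|$ and $J(1)=\emptyset$, so from any vertex of the coset we reach this one element through edges that identify the line. Hence all identifications of $\Gamma$ hold in the tree product.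
\end{proof}

\section{Binary arithmetic at one vertex}\label{sec:arith}

Let $\varepsilon=\pm1$. The \emph{value at $q$} of the term $(x_i^\varepsilon)^{(N)}$ is the class of $\varepsilon2^Nx_i[q]$ in $\Gamma_q$, the value of $(y_i^\varepsilon)^{(N)}$ is the class of $\varepsilon2^Ny_i[q]$, and the value of a product of terms is the sum of the values. If a word $\hat q$ represents $q$ in $\widehat Q$ and $\Pi$ is a product of terms, then $\Phi(\hat q\,\Pi\,\hat q^{-1})$ is the value of $\Pi$ at $q$, since $x_i[qs_i^N]=2^Nx_i[q]$ and $y_i[qs_i^N]=2^Ny_i[q]$.

Property (NF) will tell us that the value of a product $\Pi$ lies in an edge group, and we must then rewrite $\Pi$ using only the indices of that edge, without increasing the number of terms. The coefficients in the other lines all equal the same integer $c$, written in different ways as signed sums of powers of $2$. To remove them digit by digit with the words $X_N$ we need a canonical expansion of $c$ that is no longer than any given one. The binary expansion fails, as $2^N-1$ shows. A \emph{nonadjacent form} (NAF) is a finite sum $\sum_l\varepsilon_l2^{N_l}$ with $\varepsilon_l=\pm1$,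 $N_l\in\mathbb Z$ and $N_{l+1}\ge N_l+2$. It is determined by its value $c\in\mathbb Z[\frac12]$. Indeed, if it is nonempty, then $c/2^{N_1}$ is an integer congruent to $\varepsilon_1$ modulo $4$; so $c\ne0$, $N_1$ is the 2-adic valuation of $c$, $\varepsilon_1$ is determined, and one inducts on the number of digits. If $c\in\mathbb Z$, all $N_l$ are nonnegative.

\begin{lemma}\label{lem:naf}
Fix $z\in E$. Let $\Pi$ be a product of $t\ge1$ terms $(z^{\varepsilon})^{(N)}$ with $|N|\le L$, and let $c=\sum\varepsilon2^N$. Then $c$ has a NAF with at most $t$ digits and exponents in $[-L,L+2t]$, and $\Pi\approx_{Ct\ell(L+t)}\Pi'$, where $\Pi'$ is the product of the terms of the NAF.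
\end{lemma}

\begin{proof}
We record the term $(z^\varepsilon)^{(N)}$ as the digit $\varepsilon2^N$. Digits may be reordered by (T3). Four operations are available, for $\varepsilon=\pm1$:
\begin{itemize}
\item[(a)] cancel $2^N,-2^N$, a free equality;
\item[(b)] merge $\varepsilon2^N,\varepsilon2^N$ into $\varepsilon2^{N+1}$, by (T2);
\item[(c)] replace $\varepsilon2^N,-\varepsilon2^{N+1}$ by $-\varepsilon2^N$: split the second digit by (T2) and cancel;
\item[(d)] replace $\varepsilon2^N,\varepsilon2^{N+1}$ by $-\varepsilon2^N,\varepsilon2^{N+2}$: insert $-\varepsilon2^N,\varepsilon2^N$ freely and merge twice.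
\end{itemize}
At the start all digits are \emph{unfixed}. In a round, let $N$ be the least exponent of an unfixed digit, and apply (a), (b) at exponent $N$ until at most one digit $\varepsilon2^N$ is left. If none is left, the round ends. Otherwise apply (a), (b) at exponent $N+1$ until at most one digit $\delta2^{N+1}$ is left. If none is left, fix $\varepsilon2^N$. If $\delta=-\varepsilon$, apply (c) and fix $-\varepsilon2^N$. If $\delta=\varepsilon$, apply (d), fix $-\varepsilon2^N$ and leave $\varepsilon2^{N+2}$ unfixed. For example, $1,2,4$ becomes $-1,4,4$ in the first round, $-1,8$ in the second, and $8$ is fixed in the third.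

No operation increases the number of digits, and the number of unfixed digits drops in every round, so there are at most $t$ rounds. After a digit is fixed at exponent $N$, all unfixed exponents are at least $N+2$. So the final digits form a NAF of value $c$ with at most $t$ digits. There are at most $t$ operations (b), since each lowers the number of digits, and at most $t$ operations (d), one per round. Each raises the largest exponent by at most one, (a) and (c) do not raise it, and no operation creates an exponent below the least one. Thus all exponents stay in $[-L,L+2t]$. Every step is a move (T2) or (T3) behind a prefix of at most $t+2$ such terms, so Lemmas~\ref{lem:principle} and~\ref{lem:moves-radius}(i) give the radius.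
\end{proof}

In particular the NAF of an integer $j\ne0$ has at most $1+\log|j|$ digits, by comparison with the binary expansion of $|j|$.

\begin{lemma}\label{lem:vertex}
Let $J\subset I$ with $|J|\le2$, and let $\Pi$ be a product of $t\ge1$ terms with exponents $|N|\le L$ whose value at a vertex $q$ lies in the image of $\bigoplus_{k\in J}M_k(q)$ in $\Gamma_q$. Then $\Pi\approx_{Ct\ell(L+t)}\Pi'$, where $\Pi'$ has the same value at $q$ and is a product of at most $t$ terms, all of index in $J$, with exponents at most $L+2t$ in absolute value. If $J=\emptyset$, then $\Pi'$ is empty.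
\end{lemma}

\begin{proof}
By (T3) we may sort the terms at any time. Let $t_i$ be the number of terms in $x_i^{\pm1}$, let $m_i$ be the sum of their digits, and let $m_i'$ be the corresponding sum for $y_i^{\pm1}$. By hypothesis $\sum_i(m_ix_i[q]+m_i'y_i[q])-c\rho_x^q-c'\rho_y^q\in\bigoplus_{k\in J}M_k(q)$ for some $c,c'\in\mathbb Z$. So $m_i=c$ and $m_i'=c'$ for all $i\notin J$. We treat the $x$-terms; for the $y$-terms replace $x,c,X_N$ by $y,c',Y_N$.

For each $i\notin J$ replace the $x_i$-terms by the terms of the NAF of $c$, using Lemma~\ref{lem:naf}; if $t_i=0$, then $c=0$ and nothing is to be done for this $i$. Let the NAF have $\omega$ digits. Then $\omega\le t_i$ for all $i\notin J$, and the exponents lie in $[0,L+2t]$ because $c\in\mathbb Z$. For a digit $\varepsilon2^N$ put $P=\prod_{i\notin J}x_i^{(N)}$ and $P'=\prod_{i\in J}x_i^{(N)}$. Both $PP'$ and $P'P$ are reorderings of $X_N$, so they lie in $\mathcal N_{C\ell(N)}$ by Lemma~\ref{lem:moves-radius}. Hence $P\approx_{C\ell(N)}P'^{-1}$ and $P^{-1}\approx_{C\ell(N)}P'$. So the $4-|J|$ terms $(x_i^{\varepsilon})^{(N)}$, $i\notin J$, can be collected and replaced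 by the $|J|$ terms $(x_i^{-\varepsilon})^{(N)}$, $i\in J$. The value does not change, because $2^N\rho_x^q=0$ in $\Gamma_q$. The final number of $x$-terms is
\[
\sum_{i\in J}t_i+|J|\,\omega\ \le\ \sum_{i\in J}t_i+(4-|J|)\,\omega\ \le\ \sum_{i\in I}t_i .
\]
Each replacement takes place behind a prefix of at most $t$ terms with exponents at most $L+2t$, so Lemma~\ref{lem:principle} gives the radius.
\end{proof}

\begin{remark}
The inequality $|J|\le4-|J|$ is the reason for using four indices. With three indices and $|J|=2$, one term would be traded for two, and the bound on the number of terms would double with each use of the lemma. The integrality of $c$ is also needed, since Lemma~\ref{lem:moves-radius}(ii) fails for $N<0$: the element $\Phi(X_{-1})$ is the class of $\sum_i\frac12x_i[1]$, which is nonzero in $\Gamma_1\le\Gamma$, so $X_{-1}\ne1$ in $G$.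
\end{remark}

\section{Every null-homotopic word has a shallow diagram}\label{sec:upper}

We prove Theorem~\ref{thm:main}(a). Let $w$ be null-homotopic with $|w|\le n$, $n\ge1$. By \eqref{eq:radN} it suffices to show $w\in\mathcal N_{Cn^2\log(n+2)}$. Let $e_1,\dots,e_{t_0}$, $t_0\le n$, be the letters of $w$ from $E^{\pm1}$ in order, let $\tilde q_k$ be the prefix of $w$ before $e_k$ with the $E$-letters deleted, and let $\tilde q$ be $w$ with all $E$-letters deleted. Freely,
\begin{equation}\label{eq:factor}
w=\prod_{k=1}^{t_0}\tilde q_ke_k\tilde q_k^{-1}\cdot\tilde q ,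
\end{equation}
and each factor has length at most $2n+1$.

\subsection*{Step 1: removing $\zeta$}
The tree knows nothing of $\zeta$, so we let $\zeta$ act first. Moving the letters $\zeta^{\pm1}$ to the right by (R6) through words of length at most $n$ gives $\tilde q_k\approx_{Cn}q_k\zeta^{j_k}$, where $q_k$ is a word in $V^{\pm1}\cup U^{\pm1}$ and $|q_k|,|j_k|\le n$. By Lemma~\ref{lem:short}(iv) also $\tilde q_k^{-1}\approx_{Cn}(q_k\zeta^{j_k})^{-1}$, so $\tilde q_ke_k\tilde q_k^{-1}\approx_{Cn}q_k\zeta^{j_k}e_k\zeta^{-j_k}q_k^{-1}$ by Lemma~\ref{lem:short}(i). The relator applications $\zeta y_i\to y_ix_i\zeta$ and $\zeta^{-1}y_i\to y_i\zeta^{-1}x_i^{-1}$, together with $[\zeta,x_i]$, give for $|j|\le n$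
\[
\zeta^jx_i^{\pm1}\zeta^{-j}\rightsquigarrow x_i^{\pm1},\qquad\zeta^jy_i\zeta^{-j}\rightsquigarrow y_ix_i^j,\qquad\zeta^jy_i^{-1}\zeta^{-j}\rightsquigarrow x_i^{-j}y_i^{-1}
\]
through words of length at most $3n+1$; the third is the inverse of the second. The word $x_i^{\pm j}$ is a product of $|j|\le n$ terms of exponent $0$. Left as it is, it would make the total number of terms quadratic in $n$, so we compress it. For $j\ne0$, Lemma~\ref{lem:naf} shows that it is $\approx_{Cn\log(n+2)}$ a product of at most $1+\log n$ terms with exponents in $[0,2n]$. Therefore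
\[
\tilde q_ke_k\tilde q_k^{-1}\approx_{Cn\log(n+2)}q_k(\tau_{k1}\cdots\tau_{kl_k})q_k^{-1}=\prod_lq_k\tau_{kl}q_k^{-1},\qquad 1\le l_k\le2+\log n,
\]
with terms $\tau_{kl}$ of exponent at most $2n$ in absolute value.

Moving the $\zeta$'s in $\tilde q$ gives $\tilde q\approx_{Cn}q_\infty\zeta^{j_\infty}$ with $|q_\infty|\le n$. Projecting $\Phi(w)=1$ to $\widehat Q\times\langle\zeta\rangle$ yields $j_\infty=0$ and $q_\infty=1$ in $\widehat Q$, so $\tilde q\approx_{Cn}1$ by Lemma~\ref{lem:Qhat}. Replace the factors of \eqref{eq:factor} from the last to the first. The prefix in front of the factor being replaced is then a product of original factors, of length at most $n(2n+1)$. By Lemma~\ref{lem:short}(i),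
\begin{equation}\label{eq:step1}
w\approx_{Cn^2}\prod_k\prod_lq_k\tau_{kl}q_k^{-1},\qquad\text{with } t\le n(2+\log n)\text{ terms in total}.
\end{equation}
If $t=0$ we are done, so let $t\ge1$.

\subsection*{Step 2: standard conjugators}
To unite terms at the same vertex, they must be conjugated by the same word, and this word must have small weight. Choose $\mathcal G$, depending on $w$, so that every coset of $Q$ other than $Q$ that contains some $q_k$ is represented by one of the $q_k$. The representatives $g$ that occur thus have words $\hat g$ with $|\hat g|\le n$; let $\hat1$ be empty. Fix a reduced word $\hat p$ for each $p\in Q$. Write $q_k=g_kp_k$ with $g_k\in\mathcal G$, $p_k\in Q$. Lemma~\ref{lem:Qhat}, applied to the word $\hat g_k^{-1}q_k$ of length at most $2n$, gives $\operatorname{wt}(\hat p_k)\le4n$ and $\hat g_k^{-1}q_k\approx_{Cn}\hat p_k$. Hence $q_k\approx_{Cn}\hat g_k\hat p_k$, and $q_k^{-1}\approx_{Cn}(\hat g_k\hat p_k)^{-1}$ by Lemma~\ref{lem:short}(iv).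

Call a vertex of $\mathcal T$ \emph{relevant} if it is some $q_k$ or an ancestor of one; the relevant vertices are the root and the $g_k\pi^r(p_k)$. A reduced word for $\pi(p)$ arises from one for $p$ by deleting a syllable, so for a relevant vertex $gp$ we have $\|p\|\le\operatorname{wt}(\hat p)\le4n$, and all exponents in $\hat p$ are at most $2^{4n}$ in absolute value. A \emph{term at the relevant vertex} $gp$ is a word $\hat g\hat p\,z^{(N)}\hat p^{-1}\hat g^{-1}$. Its weight is at most $12n+3\ell(|N|)$, and $\Phi$ maps it to the value of $z^{(N)}$ at $gp$. Replace the conjugators in \eqref{eq:step1} one at a time. The prefixes have weight at most $Ctn$, so by Lemma~\ref{lem:principle}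
\[
w\approx_{C(n^2+tn)}\Pi,
\]
where $\Pi$ is a product of $t$ terms at the vertices $q_1,\dots,q_{t_0}$, in this order, with exponents $|N|\le2n$, and $\Phi(\Pi)=1$.

\subsection*{Step 3: moving a term along an edge}
Let $q=gp$ be relevant with $p=\pi(p)b^K\ne1$, let $q'=g\pi(p)$ be its parent, and let $z\in E^{\pm1}$ have index $i\in J(p)=\operatorname{ind}(b)$. The word $\widehat{\pi(p)}\,b^K$ represents $p$ and has $\|p\|$ syllables, so it is reduced and differs from $\hat p$ by shuffles. These pass through words of weight at most $Cn$, so $\hat p\approx_{Cn}\widehat{\pi(p)}\,b^K$, and the inverses are $\approx_{Cn}$ by Lemmas~\ref{lem:weight} and~\ref{lem:short}(iv). With (T4) and $|K|\le2^{4n}$,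
\[
\hat g\hat p\,z^{(N)}\hat p^{-1}\hat g^{-1}\approx\hat g\,\widehat{\pi(p)}\,b^Kz^{(N)}b^{-K}\,\widehat{\pi(p)}^{-1}\hat g^{-1}\approx\hat g\,\widehat{\pi(p)}\,z^{(N+\nu_i(b)K)}\,\widehat{\pi(p)}^{-1}\hat g^{-1},
\]
with radius $C(n+\ell(|N|))$. So a term whose index lies in the set $J$ of an edge between relevant vertices can be moved along that edge in either direction. Its exponent changes by at most $2^{4n}$, and its image under $\Phi$ is unchanged because the two terms are equal in $G$.

\subsection*{Step 4: contracting a closed path}
Concatenate the geodesics of $\mathcal T$ from $1$ to $q_1$, from $q_1$ to $q_2$, and so on, and from $q_{t_0}$ back to $1$. This is a closed edge-path $z_0=1,z_1,\dots,z_m=1$ through relevant vertices, since a geodesic in a rooted tree runs through ancestors of its ends, and $m\le2(n+1)(4n+1)$. Write $\Pi=\Pi_0\Pi_1\cdots\Pi_m$, where $\Pi_l$ is a possibly empty product of terms at $z_l$. Then $\Phi(\Pi_l)\in\Gamma_{z_l}$ and $\Phi(\Pi_0)\cdots\Phi(\Pi_m)=1$ in $\Gamma$, which is the tree product by Lemma~\ref{lem:tree}.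

Suppose $m\ge1$. By (NF) there is $0<l<m$ such that $z_{l-1}=z_{l+1}$ and $\Phi(\Pi_l)$ lies in the image of the edge group $\bigoplus_{k\in J}M_k(z_l)$ of $\{z_{l-1},z_l\}$, where $|J|\le2$. If $\Pi_l$ is nonempty, it is freely the conjugate, by the word $\hat g\hat p$ of $z_l$, of a product of terms $z^{(N)}$. Lemma~\ref{lem:vertex}, applied behind $\hat g\hat p$, replaces it by a product of no more terms at $z_l$, all of index in $J$. If $J=\emptyset$ nothing is left; otherwise Step~3 turns these into terms at $z_{l-1}=z_{l+1}$. Uniting them with $\Pi_{l-1}$ and $\Pi_{l+1}$ gives a product of the same form along a closed path of length $m-2$ through relevant vertices, and its image under $\Phi$ is still $1$. When $m=0$, the remaining terms lie at the root, where the conjugating word is empty. Their value is trivial in $\Gamma$, hence $0$ in $\Gamma_1$ by Lemma~\ref{lem:tree}, and Lemma~\ref{lem:vertex} with $J=\emptyset$ reduces them to the empty word.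

It remains to bound the radius. The number of terms never exceeds $t$. Each contraction raises the bound on the exponents by at most $2t+2^{4n}$, and there are at most $(n+1)(4n+1)$ contractions. So all exponents are at most
\[
L=2n+\bigl((n+1)(4n+1)+1\bigr)\bigl(2t+2^{4n}\bigr)
\]
in absolute value, and $\ell(L+t)\le Cn$. The exponents may be exponentially large, but only their logarithms enter the weight: every term at a relevant vertex has weight at most $Cn$. Each use of Lemma~\ref{lem:vertex} has radius at most $Ctn$, each use of Step~3 has radius at most $Cn$, and each takes place behind a prefix of weight at most $Ctn$. By Lemma~\ref{lem:principle} every replacement is an $\approx_{Ctn}$ with one constant $C$, and by transitivity $\Pi\approx_{Ctn}1$. Since $tn\le n^2(2+\log n)$, we get $w\in\mathcal N_{Cn^2\log(n+2)}$. This proves Theorem~\ref{thm:main}(a) and completes the proof of Theorem~\ref{thm:main}. \qed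

\begin{remark}
The argument uses the hypothesis on $w$ only through $\Phi(w)=1$ and concludes that $w=1$ in $G$, so $\Phi$ is injective. It is surjective because $\Gamma$ is generated by the elements $2^Nx_i[q]=x_i[qs_i^N]$ and $2^Ny_i[q]=y_i[qs_i^N]$. Thus $G\cong\Gamma\rtimes(\widehat Q\times\langle\zeta\rangle)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FR}
\emph{Filling radii of finitely presented groups},
\texttt{http://pi.math.cornell.edu/\string~riley/papers/fr/fr.pdf}.

\bibitem{Green}
E.~Green, \emph{Graph products of groups}, 1990.

\bibitem{HM}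
Hermiller and Meier, 1995.

\bibitem{Serre}
Serre, \emph{Trees}.

\end{thebibliography}
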